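\title{A harmonic diffeomorphism of the unit ball of $\mathbb{R}^3$ onto $\mathbb{R}^3$}

\begin{abstract}
We construct a homeomorphism of the open unit ball of $\mathbb{R}^3$ onto all of $\mathbb{R}^3$ whose three components are harmonic functions. The map is a real-analytic diffeomorphism with positive Jacobian, and it disproves the conjecture that no such homeomorphism exists. It commutes with the rotations about an axis. Its axial component is explicit, and its horizontal component is the limit of an iteration in which each step multiplies the boundary values by a rapidly oscillating complex factor of modulus greater than one. The same construction works in every dimension $n\ge3$, and a harmonic homeomorphism of the unit ball of $\mathbb{R}^n$ onto $\mathbb{R}^n$ exists if and only if $n\ge 3$.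
\end{abstract}

\section{Introduction}

Let $B$ be the open unit ball of $\mathbb{R}^n$. A map $F=(f_1,\dots,f_n)\colon B\to\mathbb{R}^n$ is \emph{harmonic} if each component $f_i$ is a real-valued $C^2$ function with $\Delta f_i=0$ in $B$. Can such a map be a homeomorphism of $B$ onto the whole space $\mathbb{R}^n$?

If $F$ is a homeomorphism of $B$ onto $\mathbb{R}^n$, then preimages of closed balls are compact, so $|F(X)|\to\infty$ as $|X|\to1$. Without harmonicity this costs nothing, as $X\mapsto X/(1-|X|^2)$ shows. A harmonic map, however, has the same mean value $F(0)$ on every sphere centered at the origin, so it has to blow up along the entire boundary, injectively, while all these means stay fixed. In low dimensions this is impossible. For $n=1$ harmonic functions are affine, hence bounded on $(-1,1)$. For $n=2$ the non-existence is Rad\'o's theorem: injectivity forces each component to be the real part of a univalent function, and univalent functions have finite radial limits almost everywhere (Section~\ref{sec:low}). One would guess that the pattern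 continues, and the following conjecture is posed in \cite{Conj}: \emph{there is no harmonic homeomorphism of the open unit ball of $\mathbb{R}^3$ onto $\mathbb{R}^3$.} We show that it is false.

\begin{theorem}\label{thm:A}
There are harmonic functions $f_1,f_2,f_3$ in the unit ball $B\subset\mathbb{R}^3$ such that $F=(f_1,f_2,f_3)$ is a homeomorphism of $B$ onto $\mathbb{R}^3$. Moreover, $F$ can be chosen to be a real-analytic diffeomorphism with Jacobian $J_F>0$.
\end{theorem}

\begin{theorem}\label{thm:B}
A harmonic homeomorphism of the unit ball of $\mathbb{R}^n$ onto $\mathbb{R}^n$ exists if and only if $n\ge3$. For $n\ge3$ it can be chosen to be a real-analytic diffeomorphism with positive Jacobian.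
\end{theorem}

In cylindrical coordinates $(r,\theta,z)$ our map has the form $F=(e^{i\theta}g(r,z),u(r,z))$ with $g$ complex and $u$ real. Such a map is bijective as soon as $|g|$ increases from $0$ to $\infty$ along each level curve of $u$ in the meridian half-disk; the argument of $g$ does not enter (Section~\ref{sec:reduction}). We fix an explicit $u$ (Section~\ref{sec:u3}) and use the free argument of $g$ to push $|g|$ to infinity. The tool is a complex factor that oscillates with a high frequency $\lambda$, is close to $1$ away from the sphere, and has modulus at least $1+\text{const}$ on the sphere with a constant independent of $\lambda$. Section~\ref{sec:factor} studies this factor in the plane, where it is exactly harmonic. Section~\ref{sec:lemma} carries it over to harmonic functions in the ball, and Section~\ref{sec:iteration} applies it infinitely often. These sections are written in $\mathbb{R}^n$, $n\ge 3$, and use only three properties of $u$, so Theorem~\ref{thm:B} needs in addition only a suitable $u$ for $n\ge4$ (Section~\ref{sec:un}) and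 the cases $n\le2$ (Section~\ref{sec:low}).

\section{Maps that commute with a rotation}\label{sec:reduction}

Let $n\ge3$. We write points of $\mathbb{R}^n$ as $X=(\xi,y)\in\mathbb{C}\times\mathbb{R}^{n-2}$ with $\xi=re^{i\theta}$, $r\ge0$, and put $\rho=|X|$. For $n=3$ the variable $y$ is the height $z$. A pair $(r,y)$ with $r\ge0$ is identified with the point $(\xi,y)$ with $\xi=r$. A complex function $f$ is \emph{equivariant} if
\[
f(e^{i\alpha}\xi,y)=e^{i\alpha}f(\xi,y)\qquad\text{for all }\alpha\in\mathbb{R}.
\]
Then $f=e^{i\theta}g(r,y)$ with $g(r,y)=f(r,y)$, the modulus $|f|=|g|$ depends only on $(r,y)$, and $f=0$ on $\{r=0\}$ (take $\alpha=\pi$). We look for $F=(f,u)\colon B\to\mathbb{C}\times\mathbb{R}^{n-2}$ with $f$ equivariant and $u=u(r,y)$.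

Since $f$ vanishes on $\{r=0\}$, the blow-up of $|F|$ at the set
\[
\Sigma=\{X:\ \xi=0,\ |y|=1\}\subset\partial B
\]
has to come from $u$. For $n=3$, $\Sigma$ consists of the two poles. We let $u$ blow up only at $\Sigma$ and leave the rest of the sphere to $f$. Put $D=\{(r,y): r\ge0,\ r^2+|y|^2\le1\}\setminus\Sigma$. We require the following of $u$, which has values in $\mathbb{R}^{n-2}$.
\begin{itemize}
\item[(U1)] $u$ is $C^\infty$ near each point of $\overline B\setminus\Sigma$, harmonic in $B$, and depends only on $(r,y)$.
\item[(U2)] The matrix $A=D_yu$ has $\det A>0$ on $\overline B\setminus\Sigma$, and on $\overline B\cap\{r>0\}$ the vector $\kappa=-A^{-1}\partial_ru\in\mathbb{R}^{n-2}$ satisfies $|\kappa|\le\kappa_0<\infty$ and $\kappa\cdot y\ge0$.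
\item[(U3)] For each $c\in\mathbb{R}^{n-2}$ there are $r_c\in(0,1]$ and a continuous map $Y_c\colon[0,r_c]\to\mathbb{R}^{n-2}$ whose graph is the level set $\{(r,y)\in D: u(r,y)=c\}$, and $r^2+|Y_c(r)|^2<1$ for $r<r_c$, while $r_c^2+|Y_c(r_c)|^2=1$.
\end{itemize}
Thus each level set of $u$ in $D$ is a curve that starts on $\{r=0\}$ and ends on the sphere at a point with $r>0$; see Figure~\ref{fig:levels}. The vector $\kappa$ is its slope. Indeed, near a point $(r,Y_c(r))$ with $0<r<r_c$ the implicit function theorem solves $u=c$ by a $C^1$ function of $r$, which equals $Y_c$ by (U3); differentiating $u(r,Y_c(r))=c$ gives $\partial_ru+AY_c'=0$, that is, $Y_c'=\kappa$. On $\overline B\cap\{r>0\}$ we therefore introduce the vector field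
\[
V=\partial_r+\kappa\cdot\nabla_y,\qquad |V|\le M:=\sqrt{1+\kappa_0^2},
\]
which differentiates along the level curves: $\frac{d}{dr}\Phi(r,Y_c(r))=(V\Phi)(r,Y_c(r))$ for $0<r<r_c$. The sign condition in (U2) says that the curves move outward, because
\begin{equation}\label{eq:Vrho}
\frac{V\rho}{\rho}=\frac{r+\kappa\cdot y}{\rho^2}\ge\frac{r}{\rho^2}.
\end{equation}
Together with $|V|\le M$, this bounds from below the angle at which the curves cross the spheres $\{\rho=\text{const}\}$, in terms of $r/\rho$ alone.

For an equivariant $C^1$ function $f$ and $r>0$ put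
\[
W_f=\frac1r\,V|f|^2=\frac2r\operatorname{Re}(\bar f\,Vf).
\]
This quantity measures the growth of $|f|^2$ along the level curves. The factor $1/r$ is natural because $|f|^2$ vanishes to second order at $r=0$, and the next proof shows that $W_f$ is the Jacobian of $(f,u)$ up to the factor $\frac12\det A$.

\begin{proposition}\label{prop:criterion}
Let $u$ satisfy \textup{(U1)--(U3)} and let $f$ be harmonic and equivariant in $B$. Assume that
\begin{itemize}
\item[(a)] for every $\rho'\in(0,1)$ the infimum of $W_f$ over $\{\rho\le\rho',\ r>0\}$ is positive;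
\item[(b)] for every $c$ the function $r\mapsto|f(r,Y_c(r))|$ is unbounded on $[0,r_c)$.
\end{itemize}
Then $F=(\operatorname{Re}f,\operatorname{Im}f,u)$ is a harmonic real-analytic diffeomorphism of $B$ onto $\mathbb{R}^n$ with $J_F>0$.
\end{proposition}

\begin{proof}
Fix $c$. The function $r\mapsto|f(r,Y_c(r))|^2$ is continuous on $[0,r_c)$, vanishes at $0$, and has the derivative $rW_f>0$ on $(0,r_c)$. With (b), $r\mapsto|f(r,Y_c(r))|$ is a bijection of $[0,r_c)$ onto $[0,\infty)$.

Let $(\mathsf w,c)\in\mathbb{C}\times\mathbb{R}^{n-2}$. By (U3), the points of $B$ with $u=c$ are the points $(re^{i\theta},Y_c(r))$ with $0\le r<r_c$, and exactly one $r$ gives $|f|=|\mathsf w|$. If $\mathsf w=0$, then $r=0$ and the point is unique. If $\mathsf w\ne0$, then $r>0$ and the equation $e^{i\theta}f(r,Y_c(r))=\mathsf w$ determines $e^{i\theta}$. So $F$ is bijective.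

For $r>0$ we have $g\neq0$. Use the coordinates $(r,\theta,y)$ in the source, with volume element $r\,dr\,d\theta\,dy$, and $(|\mathsf w|^2,\arg\mathsf w,c)$ in the target, with volume element $\frac12\,d|\mathsf w|^2\,d\arg\mathsf w\,dc$. In these coordinates $F$ is $(|g|^2,\theta+\arg g,u)$, and only the middle entry depends on $\theta$. Expanding the determinant along the $\theta$-column and then eliminating the first column of the lower block, we get
\[
J_F=\frac1{2r}\det\begin{pmatrix}\partial_r|g|^2&\nabla_y|g|^2\\ \partial_ru&A\end{pmatrix}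
=\frac{\det A}{2r}\Big(\partial_r|g|^2-\nabla_y|g|^2\cdot A^{-1}\partial_ru\Big)=\tfrac12W_f\det A>0 .
\]
Near a point of $B\cap\{r=0\}$, (a) gives $J_F\ge\epsilon\det A$ on $\{r>0\}$ with some $\epsilon>0$. Both sides are continuous, so $J_F>0$ at that point as well; this is why (a) asks for a positive infimum and not only for $W_f>0$. Harmonic functions are real-analytic, and by the inverse function theorem a real-analytic bijection with nonvanishing Jacobian has a real-analytic inverse.
\end{proof}

\begin{example}\label{ex:xi}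
For $f=\xi$ we have $W_f=\frac1rVr^2=2$. Condition (a) holds and (b) fails: along the level curve $|f|=r$ only reaches $r_c$. The proof above shows that $(\xi,u)$ maps $B$ bijectively onto $\{(\mathsf w,c):|\mathsf w|<r_c\}$. This is the starting point of our iteration, which will widen the image until it is all of $\mathbb{R}^n$.
\end{example}

\begin{remark}\label{rem:real}
The function $g$ cannot be real. Expand $f$ in homogeneous harmonic polynomials. Those of different degrees are orthogonal on $\partial B$, so
\[
\int_{\partial B}g(\rho\omega)\,r(\omega)\,d\sigma(\omega)=\int_{\partial B}f(\rho\omega)\,\overline{\xi(\omega)}\,d\sigma(\omega)=\text{const}\cdot\rho .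
\]
Suppose that $(f,u)$ is a homeomorphism onto $\mathbb{R}^n$ and $u$ satisfies (U1). Then $|g|\to\infty$ at every point of $\partial B\setminus\Sigma$, since $u$ is bounded near such a point, and $g\ne0$ for $r>0$, since otherwise a whole circle would be mapped to one point. A real $g$ would have constant sign on the connected set $B\cap\{r>0\}$, and by Fatou's lemma the integral on the left would be unbounded as $\rho\to1$. So $|g|$ can tend to infinity only through cancellation in this integral, that is, with a varying argument.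
\end{remark}

\section{The axial component in dimension three}\label{sec:u3}

The functions $u$ that we use point in the direction of $y$. For them (U3) and the sign of $\kappa\cdot y$ follow from two monotonicity properties. For $y\neq0$ write $\eta=|y|$ and $\omega=y/|y|$.

\begin{lemma}\label{lem:levels}
Let $u$ satisfy \textup{(U1)} and $\det A>0$ on $\overline B\setminus\Sigma$. Suppose that $u=\omega\,U(r,\eta)$ for $y\ne0$ and $u=0$ for $y=0$, where $U$ is a $C^1$ function on $\{r\ge0,\ \eta\ge0,\ r^2+\eta^2\le1\}\setminus\{(0,1)\}$ with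
\[
U(r,0)=0,\qquad U_\eta>0,\qquad U_r\le0,\qquad U\to\infty\ \text{ as }(r,\eta)\to(0,1).
\]
Then $\kappa=-(U_r/U_\eta)\,\omega$ for $y\ne0$, $\kappa=0$ for $y=0$, $\kappa\cdot y\ge0$, and \textup{(U3)} holds.
\end{lemma}

\begin{proof}
Differentiating $u$ in the direction $\omega$ gives $A\omega=U_\eta\,\omega$, and $\partial_ru=U_r\,\omega$; this is the formula for $\kappa$, and $\kappa\cdot y=-\eta U_r/U_\eta\ge0$. For $y=0$ we have $\partial_ru=0$.

On the arc $(r,\eta)=(\sin\phi,\cos\phi)$, $0<\phi\le\pi/2$, we have $\frac{d}{d\phi}U=\cos\phi\,U_r-\sin\phi\,U_\eta<0$. Hence $U^*(r)=U(r,\sqrt{1-r^2})$ is continuous and strictly decreasing on $(0,1]$, with $U^*(0+)=\infty$ and $U^*(1)=0$. Given $c$, define $r_c\in(0,1]$ by $U^*(r_c)=|c|$. For $r\in(0,1]$ the function $U(r,\cdot)$ increases strictly from $0$ to $U^*(r)$ on $[0,\sqrt{1-r^2}]$, and $U(0,\cdot)$ increases strictly from $0$ to $\infty$ on $[0,1)$. So $U(r,\eta)=|c|$ is solvable for $\eta$ if and only if $r\le r_c$, the solution is unique, and it satisfies $r^2+\eta^2=1$ only for $r=r_c$. Since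 $U>0$ for $\eta>0$, the equation $u=c$ means $y=0$ if $c=0$, and it means $\omega=c/|c|$, $U=|c|$ if $c\ne0$. Thus the level set is the graph of a map $Y_c$ on $[0,r_c]$. It is compact, because $u$ is continuous on $D$ and $|u|\to\infty$ at $\Sigma$, and a map with compact graph is continuous.
\end{proof}

Now let $n=3$, $P_\pm=(0,\pm1)$ and $R_\pm=|X-P_\pm|$. We need a harmonic function of $(r,z)$, odd in $z$, that tends to $\pm\infty$ at $P_\pm$. The first candidate, the potential $1/R_+-1/R_-$ of two point charges, violates (U2): on the sphere near $P_+$ we have $1-z=R_+^2/2$ and $r/R_+\to1$, so $u_z\sim1/(2R_+)$, $-u_r\sim1/R_+^2$, and $\kappa\to\infty$. We spread the charges over the two rays of the axis outside $B$ instead. Since $\int(r^2+t^2)^{-1/2}dt=\log(t+\sqrt{r^2+t^2})$, their potential is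
\begin{equation}\label{eq:u3}
u=\int_1^\infty\Big(\frac1{|X-tP_+|}-\frac1{|X-tP_-|}\Big)dt=\log(R_-+1+z)-\log(R_++1-z).
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.2]
\draw (0,-1) arc (-90:90:1);
\draw (0,-1) -- (0,1);
\draw[very thick] (0,1) -- (0,1.25) node[right] {$+$};
\draw[very thick] (0,-1) -- (0,-1.25) node[right] {$-$};
\fill (0,1) circle (0.025) node[left] {$P_+$};
\fill (0,-1) circle (0.025) node[left] {$P_-$};
\draw[thick] (0,0) -- (1,0) node[right] {$c=0$};
\draw[thick] (0,0.46) .. controls (0.3,0.46) and (0.6,0.555) .. (0.786,0.619) node[right] {$c>0$};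
\draw[thick] (0,-0.46) .. controls (0.3,-0.46) and (0.6,-0.555) .. (0.786,-0.619) node[right] {$c<0$};
\draw[thick] (0,0.76) .. controls (0.15,0.76) and (0.29,0.835) .. (0.42,0.907);
\draw[thick] (0,-0.76) .. controls (0.15,-0.76) and (0.29,-0.835) .. (0.42,-0.907);
\end{tikzpicture}
\caption{Sketch of the level curves $u=c$ in the meridian half-disk $\{r\ge0,\ r^2+z^2\le1\}$, where $u$ is the potential of a positive and a negative charge spread over the two rays of the axis outside the ball. Each curve is a graph over an interval $[0,r_c]$, starts on the axis, has bounded slope, bends away from the plane $z=0$, and ends on the sphere.}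
\label{fig:levels}
\end{figure}

\begin{proposition}\label{prop:u3}
The function \eqref{eq:u3} satisfies \textup{(U1)--(U3)} with $\kappa_0=1$.
\end{proposition}

\begin{proof}
Let $L(r,t)=\log(R+t)$ with $R=\sqrt{r^2+t^2}$. It is smooth where $R+t>0$, that is, off the ray $\{r=0,\ t\le0\}$. We compute
\[
L_t=\frac1R,\qquad L_{tt}=-\frac{t}{R^3},\qquad rL_r=\frac{r^2}{R(R+t)}=1-\frac tR,\qquad \frac1r(rL_r)_r=\frac t{R^3},
\]
so $\Delta L=\frac1r(rL_r)_r+L_{tt}=0$. Since $u=L(r,1+z)-L(r,1-z)$, (U1) holds, $u$ is odd in $z$, and
\[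
u_z=\frac1{R_-}+\frac1{R_+}>0,\qquad u_r=\frac{r}{R_-(R_-+1+z)}-\frac{r}{R_+(R_++1-z)} .
\]
On $\overline B$ we have $r\le R_\pm$ and $1\pm z\ge0$, so the two terms of $u_r$ lie in $[0,1/R_-]$ and $[0,1/R_+]$. Hence $|u_r|\le u_z$ and $|\kappa|\le1$. For $z\ge0$ we have $R_+\le R_-$ and $1-z\le1+z$, so $u_r\le0$. At $P_+$, $R_++1-z\to0$ and $R_-+1+z\to4$, so $u\to\infty$. Lemma~\ref{lem:levels} with $U(r,\eta)=u(r,\eta)$ gives the rest.
\end{proof}

\section{An oscillating factor in the plane}\label{sec:factor}

We want to enlarge $|f|$ on the sphere, change $f$ very little on a given compact subset of $B$, and keep $|f|$ increasing along $V$. To see the mechanism, consider the unit disk with coordinate $\zeta=\rho e^{i\varphi}$ and look for a harmonic factor $q$, continuous and nonvanishing up to the circle, which is close to $1$ inside, say $q(0)=1$, and has $|q|\ge1+\text{const}$ on the circle. A real $q$ cannot do this, since its mean over the circle is $1$. A holomorphic $q$ cannot do it either, since $\log|q|$ has mean $0$. A complex harmonic $q$ can.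

Let $\lambda$ be a large integer, $0<\varepsilon\le1$, and $s=\rho^\lambda$. The functions $s\cos\lambda\varphi=\operatorname{Re}\zeta^\lambda$ and $s^2\cos2\lambda\varphi=\operatorname{Re}\zeta^{2\lambda}$ are harmonic and tend to $0$ on compact subsets of the disk as $\lambda\to\infty$. The first attempt $1+i\varepsilon s\cos\lambda\varphi$ has squared modulus
\[
1+\varepsilon^2s^2\cos^2\lambda\varphi=1+\tfrac12\varepsilon^2s^2+\tfrac12\varepsilon^2s^2\cos2\lambda\varphi .
\]
There is no gain where $\cos\lambda\varphi=0$. Moreover, the derivative of this expression along a vector $V$ is $2\lambda\varepsilon^2s^2\cos\lambda\varphi\,\big(\cos\lambda\varphi\,V\rho/\rho-\sin\lambda\varphi\,V\varphi\big)$, which is negative on one side of the zeros of $\cos\lambda\varphi$ unless $V$ is radial. Both defects come from the term $\frac12\varepsilon^2s^2\cos2\lambda\varphi$. This term is itself harmonic, so we can cancel it by subtracting half of it from the real part. Put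
\[
Q(a,t)=1+ia\cos t-\tfrac14a^2\cos2t,\qquad 0\le a\le1,\ t\in\mathbb{R}.
\]
From $(1-\frac14a^2\cos2t)^2+\frac12a^2(1+\cos2t)$ we obtain
\begin{equation}\label{eq:Q}
|Q(a,t)|^2=1+\tfrac12a^2+\tfrac1{16}a^4\cos^22t ,
\end{equation}
and if $a,t$ are functions and $V$ is a vector field,
\begin{equation}\label{eq:VQ}
V|Q(a,t)|^2=\big(a+\tfrac14a^3\cos^22t\big)Va-\tfrac18a^4\sin4t\;Vt .
\end{equation}
The oscillation of the modulus is now of order $a^4$, against a monotone term of order $a^2$.

Take $q=Q(\varepsilon s,\lambda\varphi)$. It is harmonic, $|q|\ge1$ in the disk, and $|q|^2\ge1+\varepsilon^2/2$ on the circle for every $\lambda$. With $a=\varepsilon s$ we have $Va=\lambda a\,V\rho/\rho$, so wherever $V\rho\ge0$,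
\[
V|q|^2\ge\lambda a^2\Big(\frac{V\rho}{\rho}-\frac{\varepsilon^2}{8}|V\varphi|\Big).
\]
Thus $|q|$ increases along every direction that points outward at a definite angle to the circles, once $\varepsilon^2$ is small compared with that angle. The admissible $\varepsilon$ does not depend on $\lambda$, and the rate of increase grows with $\lambda$ where $s$ is not small.

The price is paid by the argument. On the circle $q$ equals $1-\frac14\varepsilon^2\pm i\varepsilon$ alternately at the points $\varphi\in\frac\pi\lambda\mathbb{Z}$, so $\arg q$ swings back and forth through a fixed angle on arcs of length $\pi/\lambda$. In the plane there is only one angle, and for large $\lambda$ the argument of $\zeta q$ is not monotone on the circle. In $\mathbb{R}^n$, $n\ge3$, we let the factor oscillate in an angle $\varphi$ that depends only on $(r,y)$. This changes $\arg g$, which Proposition~\ref{prop:criterion} ignores.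

\section{The amplification lemma}\label{sec:lemma}

Let $n\ge 3$ and let $u$ satisfy (U1)--(U3). Let $\mathcal H$ be the space of equivariant functions $f\in C^\infty(\overline B)$ that are harmonic in $B$, and let $\inf W_f$ denote the infimum over $\overline B\cap\{r>0\}$. We write $|\nabla f|^2=|\nabla\operatorname{Re}f|^2+|\nabla\operatorname{Im}f|^2$, so that $|Vf|\le M|\nabla f|$. Two observations come first.

\emph{$W_f$ is stable under $C^1$-small changes, up to the axis.} Equivariance gives $\partial_\theta f=if$, and $\partial_\theta$ has length $r$, so $|f|\le r|\nabla f|$. For equivariant $f,h$ we have $W_{f+h}-W_f=\frac2r\operatorname{Re}(\bar f\,Vh+\bar h\,Vf+\bar h\,Vh)$, and therefore, pointwise,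
\begin{equation}\label{eq:stable}
|W_{f+h}-W_f|\le2M\big(2|\nabla f||\nabla h|+|\nabla h|^2\big).
\end{equation}

\emph{If $f\in\mathcal H$ and $\inf W_f>0$, then $f\ne0$ on $\overline B\cap\{r>0\}$.} Such a point lies over a level curve $(r,Y_c(r))$, with $c$ the value of $u$ there, and $|f|^2$ increases strictly on $[0,r_c]$ along this curve, starting from $0$.

\begin{lemma}\label{lem:main}
Let $f\in\mathcal H$ with $\inf W_f>0$, and let $\sigma\in(0,1)$, $\rho_0\in[0,1)$, $\delta>0$. Then there is $\tilde f\in\mathcal H$ such that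
\begin{itemize}
\item[(i)] $\inf W_{\tilde f}>0$;
\item[(ii)] $|\nabla(\tilde f-f)|\le\delta$ on $\{\rho\le\rho_0\}$;
\item[(iii)] $|\tilde f|\ge|f|$ on $\partial B$, and $|\tilde f|^2\ge\big(1+\frac{\sigma}{2M}\big)|f|^2$ on $\partial B\cap\{r\ge\sigma\}$.
\end{itemize}
\end{lemma}

The gain in (iii) depends neither on $f$ nor on $\rho_0$ and $\delta$; this is what allows the iteration. We take for $\tilde f$ the harmonic function with boundary values $fq$, so that (iii) is immediate. The difficulty is (i): the product $fq$ is not harmonic, and we need to know $\tilde f$ in a layer of width $1/\lambda$ at the sphere, where $\nabla q$ has size $\lambda$. The rest of the section is the proof.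

\subsection*{The factor}
Let $\varphi=\arccos(y_1/\rho)$ be the angle with the $y_1$-axis. It depends only on $(r,y)$, it is smooth on $\{r>0\}$, and in polar coordinates, where the Laplacian of a function of $\varphi$ is $\rho^{-2}(\sin\varphi)^{2-n}\partial_\varphi(\sin^{n-2}\varphi\;\partial_\varphi\,\cdot)$,
\[
|\nabla\varphi|=\frac1\rho,\qquad\nabla\varphi\cdot\nabla\rho=0,\qquad\Delta\varphi=\frac{n-2}{\rho^2}\cot\varphi .
\]
Near $\{r=0\}$ three things degenerate: the bound \eqref{eq:Vrho}, the modulus of $f$, and possibly $\cot\varphi$. We therefore switch the factor off there. Let $\chi_0\in C^\infty(\mathbb{R})$, $0\le\chi_0\le1$, vanish on $(-\infty,\sigma/2]$ and equal $1$ on $[\sigma,\infty)$, and put $\chi=\chi_0(r/\rho)$. It vanishes outside the cone $K=\{X\in\overline B\setminus\{0\}:r\ge\sigma\rho/2\}$, and on $K$ we have $\sin\varphi\ge r/\rho\ge\sigma/2$. Let $S=\{\frac13\le\rho\le1\}$ and $\rho_*=\max(\frac23,\rho_0)$. Below, $C$ denotes constants that may depend on all data but not on $\lambda$.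

For all $t,\tau\in\mathbb{R}$, Taylor's formula gives $0\le\chi_0(t+\tau)\le\chi_0(t)+\tau\chi_0'(t)+\frac12\tau^2\|\chi_0''\|_\infty$. The discriminant of this quadratic in $\tau$ is nonpositive, so $|\chi_0'|^2\le2\|\chi_0''\|_\infty\chi_0$, and
\begin{equation}\label{eq:chi}
\chi+|\nabla\chi|\le C\chi^{1/2}\qquad\text{on }S.
\end{equation}
For real $\lambda\ge1$ put
\[
\varepsilon^2=\sigma/M<1,\qquad s=\rho^\lambda,\qquad a=\varepsilon\chi s\in[0,1],\qquad q=Q(a,\lambda\varphi)=1+p .
\]
We shall use repeatedly that for $\mu>0$ and $0<\rho\le1$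
\begin{equation}\label{eq:log}
\mu|\log\rho|\,\rho^{\mu/2}\le\max_{t\ge0}te^{-t/2}=2/e<1 .
\end{equation}

\subsection*{Step 1: an almost harmonic function with boundary values $fp$}
For $\mu\in\{\lambda,2\lambda\}$ let $T_\pm=\rho^\mu e^{\pm i\mu\varphi}=e^{\mu\Theta_\pm}$ with $\Theta_\pm=\log\rho\pm i\varphi$. As in the plane, the bilinear product $\nabla\Theta_\pm\cdot\nabla\Theta_\pm=\rho^{-2}-\rho^{-2}$ vanishes, so $\Delta T_\pm$ has no term of order $\mu^2$. For smooth $\Phi$,
\[
\Delta(\Phi T_\pm)=T_\pm\Delta\Phi+\mu T_\pm L_\pm\Phi,\qquad L_\pm\Phi=2\nabla\Theta_\pm\cdot\nabla\Phi+\frac{n-2}{\rho^2}(1\pm i\cot\varphi)\Phi ,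
\]
where the last coefficient is $\Delta\Theta_\pm$. The term of order $\mu$ is still too large: $\mu\rho^\mu$ has supremum $\mu$ and an $L^1$ norm that does not tend to $0$. We cancel it on the sphere with a correction that vanishes there. Since $\nabla\Theta_\pm\cdot\nabla\log\rho=\rho^{-2}$, we have $L_\pm(\log\rho\,\Psi)=\log\rho\,L_\pm\Psi+2\rho^{-2}\Psi$. The choice $\Psi=-\frac12\rho^2L_\pm\Phi$ gives $L_\pm\Phi+2\rho^{-2}\Psi=0$, and
\begin{equation}\label{eq:WKB}
\Delta\big[(\Phi+\log\rho\,\Psi)T_\pm\big]=T_\pm\big(\Delta\Phi+\Delta(\log\rho\,\Psi)\big)+\mu\log\rho\;T_\pm L_\pm\Psi .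
\end{equation}
Now the factor $\mu$ comes with $\log\rho$, and \eqref{eq:log} applies.

Writing the cosines as exponentials, $fp=\sum_{j=1}^4\Phi_jT_j$, where $T_j$ runs through $T_\pm$ for $\mu=\lambda$ with $\Phi_j=\frac{i\varepsilon}2\chi f$, and through $T_\pm$ for $\mu=2\lambda$ with $\Phi_j=-\frac{\varepsilon^2}8\chi^2f$. Let $\Psi_j$ be the corresponding functions $\Psi$, extended by $0$ outside $K$. The $\Phi_j,\Psi_j$ do not depend on $\lambda$. They are smooth on $S$, since the coefficients of $L_\pm$ are smooth on $\{r>0\}$ and $\Phi_j=0$ on $\{r<\sigma\rho/2\}$. As $L_\pm$ is of first order, \eqref{eq:chi} gives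
\begin{equation}\label{eq:amp}
|\Psi_j|\le C\chi^{1/2},\qquad |T_j|\le s,\qquad|\nabla T_j|\le C\lambda s\qquad\text{on }S\cap K.
\end{equation}
Let $\beta(\rho)$ be smooth, $0$ for $\rho\le\frac13$ and $1$ for $\rho\ge\frac23$, and put
\[
\psi=\log\rho\sum_j\Psi_jT_j,\qquad w=\beta(\rho)\,(fp+\psi),\qquad E=\Delta w .
\]
Then $w,E\in C^\infty(\overline B)$ and $w=fp$ on $\partial B$. By \eqref{eq:WKB} and \eqref{eq:log}, $|\beta\Delta(fp+\psi)|\le C\rho^{\lambda/2}$. The terms with derivatives of $\beta$ are supported in $\{\frac13\le\rho\le\frac23\}$ and bounded by $C\lambda(2/3)^\lambda\le C/\lambda$. Since $\int_0^1\rho^{\lambda/2}d\rho\le2/\lambda$,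
\begin{equation}\label{eq:E}
\|E\|_\infty\le C,\qquad\|E\|_{L^1(B)}\le C/\lambda .
\end{equation}

\subsection*{Step 2: the harmonic function $\tilde f$}
Let $v$ solve $\Delta v=E$ in $B$, $v=0$ on $\partial B$; then $v\in C^\infty(\overline B)$ \cite[Theorem 6.19]{GT}. It is given by the Green function of the ball,
\[
v(X)=-c_n\int_B\Big(|X-Y|^{2-n}-\big(|Y||X-Y^*|\big)^{2-n}\Big)E(Y)\,dY,\qquad Y^*=Y/|Y|^2,
\]
with a dimensional constant $c_n>0$, and one may differentiate under the integral sign. The $X$-gradients of the two terms have lengths $(n-2)|X-Y|^{1-n}$ and $(n-2)|Y|\,(|Y||X-Y^*|)^{1-n}$. The second is at most the first, because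
\[
|Y|^2|X-Y^*|^2-|X-Y|^2=(1-|X|^2)(1-|Y|^2)\ge0 .
\]
We split the integral at $|X-Y|=\lambda^{-1/n}$ and use the first bound of \eqref{eq:E} inside and the second outside:
\[
|\nabla v(X)|\le C\int_B\frac{|E(Y)|}{|X-Y|^{n-1}}\,dY\le C\lambda^{-1/n}\|E\|_\infty+C\lambda^{(n-1)/n}\|E\|_{L^1}\le C\lambda^{-1/n}.
\]
Integrating along radii from $\partial B$, where $v=0$, we get
\begin{equation}\label{eq:v}
|\nabla v|\le C\lambda^{-1/n},\qquad|v|\le C\lambda^{-1/n}(1-\rho)\qquad\text{on }\overline B .
\end{equation}
Let $h=w-v$ and $\tilde f=f+h$. Then $h\in C^\infty(\overline B)$ is harmonic in $B$ with boundary values $fp$, which are equivariant because $p$ depends only on $(r,y)$. The harmonic function $e^{-i\alpha}h(e^{i\alpha}\xi,y)$ has the same boundary values, so it equals $h$. Thus $\tilde f\in\mathcal H$ and $\tilde f=fq$ on $\partial B$. There $a=\varepsilon\chi$, and $\chi=1$ where $r\ge\sigma$, so \eqref{eq:Q} gives (iii).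

\subsection*{Step 3: away from the boundary layer}
Let $\alpha=\inf W_f>0$ and $\Omega_1=\{\rho\le\rho_*\}\cup(\overline B\setminus K)$. The function $w$ vanishes on $\{\rho\le\frac13\}$ and on the relatively open set $\overline B\setminus(K\cup\{0\})$, and $|\nabla w|\le C\lambda\rho_*^\lambda$ on $\{\frac13\le\rho\le\rho_*\}$ by \eqref{eq:amp}. With \eqref{eq:v}, $\nabla h\to0$ uniformly on $\Omega_1$ as $\lambda\to\infty$. For large $\lambda$ this gives (ii), as $\rho_0\le\rho_*$, and by \eqref{eq:stable} it gives $W_{\tilde f}\ge\alpha/2$ on $\Omega_1\cap\{r>0\}$.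

\subsection*{Step 4: the boundary layer}
Let $\Omega_2=\{\rho\ge\rho_*\}\cap K$, so that $\Omega_1\cup\Omega_2=\overline B$. On the compact set $\Omega_2$ we have $\rho\ge\frac23$, $\beta=1$, $r\ge r_0:=\sigma/3$, and $b:=\min_{\Omega_2}|f|^2>0$. Write $\tilde f=fq+d$ with $d=\psi-v$. Then
\begin{equation}\label{eq:split}
V|\tilde f|^2=|q|^2V|f|^2+|f|^2V|q|^2+2\operatorname{Re}V(\overline{fq}\,d)+V|d|^2 .
\end{equation}
The correction $d$ is small, but its gradient is not: $\nabla\psi$ has size one in the layer. It is small, however, where $a$ is small, and where $a$ is not small the second term of \eqref{eq:split} is of order $\lambda$. We make this precise.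

\emph{Main terms.} Since $|q|\ge1$, the first term is at least $rW_f\ge\alpha r_0$. For the second we use (U2): by \eqref{eq:Vrho}, $V\rho/\rho\ge\sigma/(2\rho)\ge\sigma/2$, and $|V\varphi|\le M/\rho\le2M$. Insert $Va=\lambda a\,V\rho/\rho+\varepsilon sV\chi$ and $Vt=\lambda V\varphi$ in \eqref{eq:VQ}, and drop the nonnegative term $\frac14a^4\lambda\cos^2(2\lambda\varphi)V\rho/\rho$. With $a^2\le\varepsilon^2=\sigma/M$,
\[
V|q|^2\ge\lambda a^2\Big(\frac\sigma2-\frac{a^2}8\,2M\Big)-\tfrac54a|V\chi|\ge\frac\sigma4\lambda a^2-Ca .
\]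
This inequality fixes the choice of $\varepsilon$, and with it the gain in (iii).

\emph{Error terms.} Note that $\chi^{1/2}s^{1/2}=(a/\varepsilon)^{1/2}$ and, by \eqref{eq:log}, $|\log\rho|\,s^{1/2}\le1/\lambda$. From \eqref{eq:amp}, $|\psi|\le C|\log\rho|\,s\le C/\lambda$. Differentiating the three factors $\log\rho$, $\Psi_j$, $T_j$ of $\psi$ in turn,
\[
|\nabla\psi|\le C\chi^{1/2}s+C|\log\rho|\,s+C\lambda|\log\rho|\,\chi^{1/2}s\le Ca^{1/2}+C/\lambda .
\]
Further, $|Q|\le C$, $|\partial_aQ|\le\frac32$, $|\partial_tQ|\le\frac32a$ and $|\nabla a|\le C(1+\lambda a)$, so $|\nabla(fq)|\le C(1+\lambda a)$. Using \eqref{eq:v}, we bound the products that occur in the last two terms of \eqref{eq:split}: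
\begin{align*}
|\nabla(fq)||\psi|&\le C/\lambda+Ca,\\
|\nabla(fq)||v|&\le C\lambda^{-1/n}\big(1+\lambda(1-\rho)s\big)\le C\lambda^{-1/n},\\
|fq||\nabla d|&\le Ca^{1/2}+C\lambda^{-1/n},\\
|d||\nabla d|&\le C\lambda^{-1/n}.
\end{align*}
The second line uses $\lambda(1-\rho)s\le\lambda|\log\rho|s\le1$; here the factor $1-\rho$ in \eqref{eq:v} compensates the size $\lambda$ of $\nabla q$. The fourth line uses $|d|\le C\lambda^{-1/n}$ and $|\nabla d|\le C$.

\emph{Conclusion.} Since $a\le a^{1/2}$, there is $C_1$ independent of $\lambda$ such that, with $b'=b\sigma/4$,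
\[
V|\tilde f|^2\ge\alpha r_0+\big(b'\lambda a^2-C_1a^{1/2}\big)-C_1\lambda^{-1/n}\qquad\text{on }\Omega_2 .
\]
Where $b'\lambda a^{3/2}\ge C_1$ the bracket is nonnegative. Elsewhere $a^{1/2}<(C_1/b'\lambda)^{1/3}$, and the bracket is at least $-C\lambda^{-1/3}$. So $V|\tilde f|^2\ge\alpha r_0/2$ on $\Omega_2$ for large $\lambda$, and $W_{\tilde f}\ge\alpha r_0/2$ there because $r\le1$. With Step~3 this proves (i) and completes the proof of Lemma~\ref{lem:main}. \qed

\section{The iteration}\label{sec:iteration}

\begin{proposition}\label{prop:iteration}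
Let $n\ge3$ and let $u$ satisfy \textup{(U1)--(U3)}. Then there is a harmonic equivariant function $f$ in $B$ with properties \textup{(a)} and \textup{(b)} of Proposition~\ref{prop:criterion}.
\end{proposition}

The gain $\sigma/2M$ of Lemma~\ref{lem:main} is obtained on $\{r\ge\sigma\}$. We need $\sigma\to0$ to reach every point of $\partial B\setminus\Sigma$, and slowly enough for the product of the gains to diverge; $\sigma_k=1/(k+1)$ does both. A second point is that the limit lives only in the open ball, so the size of $f_{k-1}$ on $\partial B$ has to be recorded on an inner sphere $\{\rho=\rho_k\}$ that all later steps leave almost unchanged.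

\begin{proof}
Let $f_0=\xi\in\mathcal H$, with $W_{f_0}=2$ by Example~\ref{ex:xi}, and $\rho_0=0$. Suppose that $k\ge1$ and $f_0,\dots,f_{k-1}\in\mathcal H$ are constructed with $\alpha_j:=\inf W_{f_j}>0$. By uniform continuity of $f_{k-1}$ on $\overline B$ choose $\rho_k\in[\max(\rho_{k-1},1-\frac1{k+1}),1)$ such that
\begin{equation}\label{eq:rhok}
\big||f_{k-1}(X)|-|f_{k-1}(X/|X|)|\big|\le1\qquad\text{for }\rho_k\le|X|\le1 .
\end{equation}
Let $f_k$ be given by Lemma~\ref{lem:main} for $f_{k-1}$, $\sigma_k=\frac1{k+1}$, the radius $\rho_k$, and a number $\delta_k\le2^{-k}$ so small that \eqref{eq:stable} yields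
\[
|W_{f_k}-W_{f_{k-1}}|\le2^{-k-1}\min(\alpha_0,\dots,\alpha_{k-1})\qquad\text{on }\{\rho\le\rho_k,\ r>0\}.
\]
Since $f_k-f_{k-1}$ vanishes at $0$, integration along radii gives $|f_k-f_{k-1}|\le2^{-k}$ on $\{\rho\le\rho_k\}$. As $\rho_k\uparrow1$, the $f_k$ converge locally uniformly in $B$. A locally uniform limit of harmonic functions is harmonic, and all derivatives converge locally uniformly. So the limit $f$ is harmonic and equivariant, and $W_{f_k}\to W_f$ pointwise.

(a) For $m\ge1$, on $\{\rho\le\rho_m,\ r>0\}$,
\[
W_f\ge\alpha_{m-1}-\sum_{k\ge m}2^{-k-1}\alpha_{m-1}\ge\tfrac12\alpha_{m-1}>0 .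
\]

(b) Fix $c$. The function $r\mapsto|(r,Y_c(r))|$ is continuous on $[0,r_c]$, less than $1$ for $r<r_c$ and equal to $1$ at $r_c$. So for large $k$ there is $t_k<r_c$ such that $X_k=(t_k,Y_c(t_k))$ has $|X_k|=\rho_k$, and $t_k\to r_c$, since at any limit point of $(t_k)$ the function equals $1$. For large $k$ the point $Z_k=X_k/\rho_k\in\partial B$ has $r(Z_k)\ge t_k\ge r_c/2$. Fix $m$ with $\sigma_m\le r_c/2$; this is where $r_c>0$ is used. The first part of (iii) gives $|f_{m-1}|\ge|f_0|=r$ on $\partial B$, and the second part applies at $Z_k$ in the steps $j=m,\dots,k-1$: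
\[
|f_{k-1}(Z_k)|^2\ge\frac{r_c^2}4\prod_{j=m}^{k-1}\Big(1+\frac{1}{2M(j+1)}\Big)\ge\frac{r_c^2}{8M}\sum_{j=m}^{k-1}\frac1{j+1}\to\infty .
\]
Since $|X_k|=\rho_k\le\rho_j$ for $j\ge k$, \eqref{eq:rhok} gives
\[
|f(X_k)|\ge|f_{k-1}(X_k)|-\sum_{j\ge k}2^{-j}\ge|f_{k-1}(Z_k)|-2\to\infty .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $u$ from Proposition~\ref{prop:u3} and $f$ from Proposition~\ref{prop:iteration}, and apply Proposition~\ref{prop:criterion}.
\end{proof}

\section{The axial component in dimensions $n\ge4$}\label{sec:un}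

In \eqref{eq:u3} the charge lies on the part of the axis outside $B$, with density $y'/|y'|=\pm1$. We do the same in higher dimensions, with a vector-valued density. Identify $y'\in\mathbb{R}^{n-2}$ with $(0,y')\in\mathbb{R}^n$, let $\omega'=y'/|y'|$ and $k_\mp=|X\mp y'|^{2-n}$, and put
\begin{equation}\label{eq:un}
u(X)=\frac12\int_{|y'|>1}\omega'\,(k_--k_+)\,dy' .
\end{equation}
The integral of $\omega'k_-$ alone is not absolutely convergent; the symmetrization under $y'\mapsto-y'$ gains one power of $|y'|$.

\begin{proposition}\label{prop:un}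
For $n\ge4$ the function \eqref{eq:un} satisfies \textup{(U1)--(U3)}.
\end{proposition}

\begin{proof}
\emph{Smoothness and symmetry.} Let $X$ range over a compact set disjoint from $\{\xi=0,\ |y|\ge1\}$. By the mean value theorem $k_--k_+=O(|y'|^{1-n})$, and each $X$-derivative of $k_\mp$ obeys the same bound. This is integrable at infinity in $\mathbb{R}^{n-2}$. So $u$ is smooth and harmonic off that set, and it depends only on $(r,y)$; this is (U1). A change of variables gives $u(\xi,Oy)=Ou(\xi,y)$ for $O\in O(n-2)$. Taking $O=-I$ shows that $u=0$ for $y=0$. Taking for $O$ the map that fixes $\omega$ and is $-I$ on $\omega^\perp$ shows that $u$ is parallel to $\omega$. Hence $u=\omega U(r,\eta)$ with the smooth function $U(r,\eta)=e_1\cdot u(r,\eta e_1)$, and $U(r,0)=0$.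

\emph{The matrix $A$.} Differentiate \eqref{eq:un} in $y$, substitute $y'\mapsto-y'$ in the part with $k_+$, and use $\nabla_yk_-=-\nabla_{y'}k_-$. Then integrate by parts over $\{1<|y'|<R\}$, with $D_{y'}\omega'=(I-\omega'\otimes\omega')/|y'|$. The boundary term on $|y'|=R$ is $O(R^{2-n}R^{n-3})=O(R^{-1})$, so
\begin{equation}\label{eq:A}
A=-\int_{|y'|>1}\omega'\otimes\nabla_{y'}k_-\,dy'=\int_{|y'|>1}k_-\frac{I-\omega'\otimes\omega'}{|y'|}\,dy'+\int_{|y'|=1}k_-\;\omega'\otimes\omega'\,d\sigma .
\end{equation}
The first matrix on the right is symmetric positive semidefinite and the second is symmetric positive definite. Hence $\det A>0$ and $U_\eta=e_1^TA(r,\eta e_1)e_1>0$ for $\eta\ge 0$.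

\emph{Sign of $U_r$ and blow-up at $\Sigma$.} Let $\eta>0$. The function $(\omega\cdot\omega')(k_--k_+)$ is even in $y'$, so with $G=\{|y'|>1,\ \omega\cdot y'>0\}$
\[
U=\int_G(\omega\cdot\omega')(k_--k_+)\,dy',\qquad U_r=-(n-2)\,r\int_G(\omega\cdot\omega')\big(|X-y'|^{-n}-|X+y'|^{-n}\big)dy' .
\]
On $G$ we have $|X+y'|^2-|X-y'|^2=4y\cdot y'>0$, so both integrands are nonnegative, and $U_r\le0$. Fix $\omega$ and let $(r,\eta)\to(0,1)$. By Fatou's lemma $\liminf U$ is at least the first integral at $X=(0,\omega)$. This is infinite: $G$ contains the half-space $\{\omega\cdot y'>1\}$ of $\mathbb{R}^{n-2}$, near $y'=\omega$ the factor $\omega\cdot\omega'$ is close to $1$ and $k_+$ is bounded, and $\int_0t^{2-n}t^{n-3}dt=\infty$. Lemma~\ref{lem:levels} now gives (U3), $\kappa\cdot y\ge0$, and $|\kappa|=|U_r|/U_\eta$ for $y\neq0$, $\kappa=0$ for $y=0$.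

\emph{Bound on $\kappa$.} Let $X\in\overline B$ with $r>0$, $\eta>0$, and let $\ell=|X-\omega|$, so $\ell^2=r^2+(1-\eta)^2=\rho^2+1-2\eta\le2$ and $r\le\ell$. We show that $|U_r|\le C/\ell$ and $U_\eta\ge C^{-1}/\ell$. For $|y'|\ge1$ we have $|y-y'|\ge1-\eta$, so $|X-y'|\ge\max(\ell,|y-y'|)$ and
\[
|U_r|\le(n-2)\,r\int_{\mathbb{R}^{n-2}}\max(\ell,|y-y'|)^{-n}dy'=Cr\ell^{-2}\le C\ell^{-1},
\]
where the middle equality follows by scaling. On the cap $\{|\omega'|=1,\ |\omega'-\omega|\le\ell/2\}$ we have $\omega\cdot\omega'=1-\frac12|\omega-\omega'|^2\ge\frac34$ and $|X-\omega'|\le2\ell$, and the cap has measure at least $C^{-1}\ell^{n-3}$ in $S^{n-3}$. The last integral in \eqref{eq:A} gives $U_\eta=\omega^TA\omega\ge\frac9{16}(2\ell)^{2-n}C^{-1}\ell^{n-3}$, which is a positive constant times $\ell^{-1}$. So $\kappa$ is bounded, and (U2) holds.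
\end{proof}

\section{Dimensions one and two}\label{sec:low}

The case $n=1$ was settled in the introduction. For $n=2$ we give a short proof of Rad\'o's theorem. Recall that a holomorphic function $h$ in the unit disk belongs to $H^p$ if $\sup_{\rho<1}\int_0^{2\pi}|h(\rho e^{i\theta})|^pd\theta<\infty$. We use two facts: univalent (injective holomorphic) functions in the disk lie in $H^p$ for $p<\frac12$, and functions in $H^p$ have finite radial limits in almost every direction \cite[Theorems 3.16 and 2.2]{Duren}.

\begin{proposition}\label{prop:rado}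
There is no harmonic homeomorphism of the unit disk onto $\mathbb{R}^2$.
\end{proposition}

\begin{proof}
Let $F=(u_1,u_2)$ be one. Fix $j$, and let $h_j=u_j+i\tilde u_j$ be holomorphic in the disk; it is not constant because $F$ is onto. Each level set $\Gamma=\{u_j=c\}$ is the preimage of a line, hence homeomorphic to $\mathbb{R}$.

First, $\nabla u_j\ne0$. Otherwise $h_j'(\zeta_0)=0$ for some $\zeta_0$, and near $\zeta_0$ we have $h_j-h_j(\zeta_0)=\tau^k$ with $k\ge2$ and a conformal coordinate $\tau$. In a small $\tau$-disk the level set $\Gamma$ through $\zeta_0$ is $\{\operatorname{Re}\tau^k=0\}$, a union of $2k\ge4$ radii. This is a connected open subset of $\Gamma\cong\mathbb{R}$, hence an interval, and removing one point from an interval leaves at most two components, not $2k$.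

So each level set is a smooth curve, connected and noncompact, and we parametrize it by arclength on an interval. By the Cauchy--Riemann equations $\nabla\tilde u_j$ is $\nabla u_j$ rotated by a right angle, so the derivative of $\tilde u_j$ along the curve is $\pm|\nabla u_j|\ne0$. It is continuous, so its sign is constant and $\tilde u_j$ is strictly monotone on each level set. Two points with the same value of $h_j$ lie on one level set of $u_j$ and have the same $\tilde u_j$, so they coincide: $h_j$ is univalent. By the two facts above, $u_1$ and $u_2$ are both bounded on almost every radius. This contradicts $|F(\zeta)|\to\infty$ as $|\zeta|\to1$.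
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
For $n\ge3$, Propositions~\ref{prop:u3} and~\ref{prop:un} provide $u$ with (U1)--(U3), and Propositions~\ref{prop:iteration} and~\ref{prop:criterion} give the diffeomorphism. For $n=1$ harmonic functions on $(-1,1)$ are bounded, and for $n=2$ we have Proposition~\ref{prop:rado}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Conj} \emph{On some new properties of harmonic mappings}, \texttt{http://www.math.bas.bg/serdica/1987/1987-133-136.pdf}.

\bibitem{Duren} Duren, \emph{Theory of $H^p$ Spaces}.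

\bibitem{GT} Gilbarg--Trudinger, Theorem 6.19.

\end{thebibliography}
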